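\title{Polynomial approximation of rotation invariant valuations on convex sets}

\begin{abstract}
Let $G$ be any subgroup of $O(d)$. We prove that every continuous $G$-invariant valuation on the space of convex compact subsets of $\mathbb{R}^d$ can be approximated, uniformly on compact families of sets, by continuous polynomial $G$-invariant valuations. The approximant is explicit: translate the set, cut it with a fixed ball, evaluate the valuation, and integrate against a polynomial in the translation vector. With a suitable kernel the same linear procedure gives, for equivariant valuations with values in a Banach space, an error bound in terms of the modulus of continuity under translations at scale $1/k$, where $k$ is the degree. An example shows that the order $1/k$ is optimal.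
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathcal{K}^d$ be the family of nonempty convex compact subsets of Euclidean space $\mathbb{R}^d$, with the Hausdorff metric $d_H$. A \emph{valuation} is a function $\phi:\mathcal{K}^d\to\mathbb{C}$ such that
\begin{equation}\label{eq:val}
\phi(K\cup L)+\phi(K\cap L)=\phi(K)+\phi(L)\qquad\text{whenever } K,\ L,\ K\cup L\in\mathcal{K}^d .
\end{equation}
In this situation $K\cap L$ is nonempty (Lemma~\ref{lem:segment}), so all four terms are defined. The identity says that $\phi$ adds up like a measure when a convex set is divided into two convex pieces; volume and the constant function $1$ are examples. For a subgroup $G\subset O(d)$, a valuation is \emph{$G$-invariant} if $\phi(gK)=\phi(K)$ for all $g\in G$ and $K\in\mathcal{K}^d$. Invariance under translations is not assumed.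

A valuation $\phi$ is \emph{polynomial of degree at most $k$} if, for every $K\in\mathcal{K}^d$, the function $x\mapsto\phi(K+x)$ is a polynomial on $\mathbb{R}^d$ of degree at most $k$; it is \emph{polynomial} if this holds for some integer $k\ge0$. Degree $0$ means translation invariance. The moment of inertia $\phi(K)=\int_K|y|^2\,dy$ has degree $2$, because
\[
\phi(K+x)=\phi(K)+2\Big\langle x,\int_K y\,dy\Big\rangle+|x|^2\operatorname{vol}(K).
\]
For a continuous valuation $\phi$ and a fixed $K$, the function $x\mapsto\phi(K+x)$ is continuous, and the Weierstrass theorem approximates it by polynomials on any ball. It is natural to ask whether this can be done for all $K$ at once, in a way that respects \eqref{eq:val} and the symmetry. The following question is taken from \cite{erratum}.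

\medskip
\noindent\textbf{Question.} \emph{Let $d\ge2$ and let $G$ be $SO(d)$ or $O(d)$. Can every continuous $G$-invariant valuation on $\mathcal{K}^d$ be approximated, uniformly on compact subsets of $\mathcal{K}^d$, by continuous polynomial $G$-invariant valuations?}
\medskip

The answer is yes, in every dimension and for every group of orthogonal maps.

\begin{theorem}\label{thm:density}
Let $d\ge1$, let $G\subset O(d)$ be any subgroup, and let $\phi:\mathcal{K}^d\to\mathbb{C}$ be a continuous $G$-invariant valuation. For every compact set $\mathcal{C}\subset\mathcal{K}^d$ and every $\varepsilon>0$ there is a continuous polynomial $G$-invariant valuation $\psi$ with $\sup_{K\in\mathcal{C}}|\phi(K)-\psi(K)|\le\varepsilon$.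
\end{theorem}

\begin{corollary}\label{cor:closure}
Let $G\subset O(d)$ be any subgroup. In the space of all functions on $\mathcal{K}^d$, with the topology of uniform convergence on compact sets, the closure of the space of continuous polynomial $G$-invariant valuations is exactly the space of continuous $G$-invariant valuations.
\end{corollary}

The method also gives a rate, and it does not need scalar values. Let $V$ be a Banach space and let $\pi$ be a homomorphism from $G$ to the group of bounded invertible linear operators on $V$. Valuations $\phi:\mathcal{K}^d\to V$ are defined by \eqref{eq:val}; polynomial of degree at most $k$ means that $\phi(K+x)=\sum_{|\alpha|\le k}x^\alpha v_\alpha(K)$ with $v_\alpha(K)\in V$. We call $\phi$ \emph{equivariant} if $\phi(gK)=\pi(g)\phi(K)$ for all $g\in G$ and $K\in\mathcal{K}^d$. The case $V=\mathbb{C}$, $\pi=1$ is invariance. Tensor-valued rotation covariant valuations are included: for instance $K\mapsto\int_K y^{\otimes r}\,dy$ is equivariant for $\pi(g)=g^{\otimes r}$.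

Write $B_r=\{x\in\mathbb{R}^d:|x|\le r\}$ and $\mathcal{K}(B_r)=\{K\in\mathcal{K}^d:K\subset B_r\}$. For a continuous valuation $\phi$ and $R>0$ put
\begin{equation}\label{eq:Momega}
\begin{gathered}
M=\max_{K\in\mathcal{K}(B_{R+1})}\|\phi(K)\|,\\
\omega(t)=\sup\big\{\|\phi(K+z)-\phi(K)\|:\ K,\,K+z\in\mathcal{K}(B_{R+1}),\ |z|\le t\big\}.
\end{gathered}
\end{equation}
The modulus $\omega$ sees only how $\phi$ reacts to translations. The next theorem is of Jackson type: it bounds the error at degree $k$ by the modulus of continuity at scale $1/k$.

\begin{theorem}\label{thm:rate}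
For all $d\ge1$, $N\ge1$ and $R>0$ there is a constant $A=A(d,N,R)$ such that, for every continuous equivariant valuation $\phi:\mathcal{K}^d\to V$ and every integer $k\ge1$, there is a continuous equivariant polynomial valuation $\psi_k$ of degree at most $k$, depending linearly on $\phi$, with
\[
\sup_{K\in\mathcal{K}(B_R)}\|\phi(K)-\psi_k(K)\|\le A\,\big(\omega(1/k)+M\,k^{-N}\big).
\]
\end{theorem}

Let $h_K(u)=\max_{x\in K}\langle x,u\rangle$ be the support function of $K$, let $du$ be the surface measure on the unit sphere $S^{d-1}$ (the counting measure on $\{\pm1\}$ if $d=1$), and let $|S^{d-1}|$ be its total mass.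

\begin{theorem}\label{thm:lower}
The functional $\phi_0(K)=\int_{S^{d-1}}|h_K(u)|\,du$ is a continuous $O(d)$-invariant valuation with $\omega(t)\le|S^{d-1}|\,t$. For every $R>0$ there is $\gamma>0$ such that, for every $k\ge1$, every polynomial valuation $\psi$ of degree at most $k$ (invariant or not, continuous or not) satisfies
\[
\sup_{K\in\mathcal{K}(B_R)}|\phi_0(K)-\psi(K)|\ge\gamma/k .
\]
Thus for $\phi_0$ the rate $O(1/k)$ given by Theorem~\ref{thm:rate} is exact in order.
\end{theorem}

All approximants come from one formula. With the convention $\phi(\emptyset)=0$, which is in force throughout, fix $\rho>0$ and a polynomial $p$ on $\mathbb{R}^d$, and put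
\begin{equation}\label{eq:def}
\phi_{\rho,p}(K)=\int_{\mathbb{R}^d}\phi\big((K+z)\cap B_\rho\big)\,p(z)\,dz .
\end{equation}
Section~\ref{sec:line} explains on the real line why the cut with $B_\rho$ is the right truncation. Section~\ref{sec:operator} shows that \eqref{eq:def} is a continuous polynomial valuation for every $p$. What remains is to choose $p$ concentrated near the origin: softly in Section~\ref{sec:density}, explicitly in Section~\ref{sec:rate}. Section~\ref{sec:lower} proves the lower bound.

\section{Convex sets and two families of valuations}\label{sec:background}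

The Hausdorff distance $d_H(K,K')$ is the least $r\ge0$ with $K\subset K'+B_r$ and $K'\subset K+B_r$. In particular $d_H(K,K+z)\le|z|$. We use the following standard facts.

\begin{itemize}
\item[(F1)] \emph{Compactness.} By Blaschke's selection theorem, $\mathcal{K}(B_r)$ is compact. Conversely, every compact $\mathcal{C}\subset\mathcal{K}^d$ lies in some $\mathcal{K}(B_R)$, since $K\mapsto d_H(K,\{0\})=\max_{x\in K}|x|$ is continuous. A continuous $\phi$ is bounded and uniformly continuous on $\mathcal{K}(B_{R+1})$, so $M<\infty$ and $\omega(t)\to0$ as $t\to0$ in \eqref{eq:Momega}.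
\item[(F2)] \emph{Convergence} \cite[Theorem~1.8.8]{schneider}. Let $K_n,K\in\mathcal{K}^d$ lie in a fixed compact set. Then $K_n\to K$ if and only if (i) the limit of every convergent sequence $x_j\in K_{n_j}$ with $n_1<n_2<\cdots$ lies in $K$, and (ii) every point of $K$ is the limit of a sequence $x_n\in K_n$.
\item[(F3)] \emph{Support functions.} We have $h_{K+x}(u)=h_K(u)+\langle x,u\rangle$, and $h_{gK}(u)=h_K(g^{-1}u)$ for $g\in O(d)$. Also $|h_K-h_{K'}|\le d_H(K,K')$ on $S^{d-1}$, because $K\subset K'+B_r$ gives $h_K\le h_{K'}+r$.
\item[(F4)] \emph{Boundaries are null.} The boundary of $K\in\mathcal{K}^d$ has Lebesgue measure zero. If $K$ has no interior point, it lies in a hyperplane. If $0$ is an interior point, then $\partial K\subset K\setminus(1-\varepsilon)K$, a set of volume $(1-(1-\varepsilon)^d)\operatorname{vol}(K)$, for every $\varepsilon\in(0,1)$.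
\end{itemize}

\begin{lemma}\label{lem:segment}
Let $K,L,K\cup L\in\mathcal{K}^d$. Then every segment $[x,y]$ with $x\in K$ and $y\in L$ meets $K\cap L$. Consequently $K\cap L\in\mathcal{K}^d$, and
\[
h_{K\cup L}=\max(h_K,h_L),\qquad h_{K\cap L}=\min(h_K,h_L).
\]
\end{lemma}

\begin{proof}
The segment lies in the convex set $K\cup L$, so it is covered by its nonempty closed subsets $[x,y]\cap K$ and $[x,y]\cap L$. It is connected, so these subsets meet. The formula for $h_{K\cup L}$ and the inequality $h_{K\cap L}\le\min(h_K,h_L)$ follow from the definition. For the reverse inequality fix $u$, and choose $x\in K$, $y\in L$ with $\langle x,u\rangle=h_K(u)$ and $\langle y,u\rangle=h_L(u)$. For a point $w\in[x,y]\cap K\cap L$ the number $\langle w,u\rangle$ is a convex combination of $h_K(u)$ and $h_L(u)$. Hence $h_{K\cap L}(u)\ge\langle w,u\rangle\ge\min(h_K(u),h_L(u))$.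
\end{proof}

Two families of valuations show which answer to expect.

\begin{example}[Densities]\label{ex:density}
Let $f_0$ be continuous on $[0,\infty)$ and $\phi(K)=\int_K f_0(|y|^2)\,dy$. This is an $O(d)$-invariant valuation, since $\mathbf{1}_{K\cup L}+\mathbf{1}_{K\cap L}=\mathbf{1}_K+\mathbf{1}_L$. It is continuous, because $K_n\to K$ implies $\mathbf{1}_{K_n}(y)\to\mathbf{1}_K(y)$ for $y\notin\partial K$. For $y\notin K$ this is the definition of $d_H$. If $y+B_r\subset K$ and $y\notin K_n$, a unit vector $u$ separating $y$ from $K_n$ gives $h_{K_n}(u)<\langle y,u\rangle\le h_K(u)-r$, so $d_H(K_n,K)>r$ by (F3). If $f_0=q$ is a polynomial, then $\phi(K+x)=\int_K q(|y+x|^2)\,dy$ is a polynomial in $x$ of degree at most $2\deg q$. Replacing $f_0$ by a polynomial $q$ with $|f_0-q|\le\varepsilon$ on $[0,R^2]$ changes $\phi$ by at most $\varepsilon\operatorname{vol}(B_R)$ on $\mathcal{K}(B_R)$.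
\end{example}

\begin{example}[Functions of the support function]\label{ex:support}
Let $F$ be continuous on $\mathbb{R}$ and $\phi(K)=\int_{S^{d-1}}F(h_K(u))\,du$. By Lemma~\ref{lem:segment}, the numbers $h_{K\cup L}(u)$ and $h_{K\cap L}(u)$ are $h_K(u)$ and $h_L(u)$ in some order. So \eqref{eq:val} holds for the integrand at each $u$, and $\phi$ is a valuation. By (F3) it is $O(d)$-invariant and continuous. If $F$ is a polynomial, then $\phi(K+x)=\int F(h_K(u)+\langle x,u\rangle)\,du$ is a polynomial in $x$ of degree at most $\deg F$. Since $|h_K|\le R$ for $K\subset B_R$, replacing $F$ by a polynomial $P$ with $|F-P|\le\varepsilon$ on $[-R,R]$ changes $\phi$ by at most $\varepsilon|S^{d-1}|$ on $\mathcal{K}(B_R)$.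
\end{example}

In both families $\phi$ is given by a formula with a continuous function in it, and one applies the Weierstrass theorem to that function. A general continuous valuation comes with no formula. The approximation must be built from the values of $\phi$ alone.

\section{The line, and why one cuts with a ball}\label{sec:line}

For $d=1$ a formula does exist, and this lets us test a construction by hand. The elements of $\mathcal{K}^1$ are the intervals $[a,b]$ with $a\le b$. If the union of $[a,b]$ and $[a',b']$ is an interval, the left endpoints of the union and of the intersection are $a$ and $a'$ in some order, and the right endpoints are $b$ and $b'$ in some order. So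
\begin{equation}\label{eq:line}
\phi([a,b])=f(a)+g(b)
\end{equation}
is a continuous valuation for any continuous $f$ and $g$. Every continuous valuation on $\mathcal{K}^1$ has this form. Indeed, put $H(a,b)=\phi([a,b])-\phi(\{b\})$. For $a\le b\le c$, identity \eqref{eq:val} for $[a,b]$ and $[b,c]$ reads $H(a,b)+H(b,c)=H(a,c)$. Define $\Gamma(t)=H(0,t)$ for $t\ge0$ and $\Gamma(t)=-H(t,0)$ for $t\le0$. The additivity, applied to the points $a,b,0$ in increasing order, gives $H(a,b)=\Gamma(b)-\Gamma(a)$ in each of the three positions of $0$. Thus \eqref{eq:line} holds with $f=-\Gamma$ and $g(b)=\Gamma(b)+\phi(\{b\})$. If $\phi$ is invariant under $O(1)=\{\pm1\}$, averaging \eqref{eq:line} over $[a,b]$ and $[-b,-a]$ gives $\phi([a,b])=F(b)+F(-a)$ with $F(t)=\frac12(g(t)+f(-t))$, which is Example~\ref{ex:support}. So Theorem~\ref{thm:density} for $d=1$ follows by approximating $f$ and $g$, or $F$.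

We look for a construction that does not use $f$ and $g$. Convolution produces polynomials from continuous functions: if $v$ has compact support, then
\begin{equation}\label{eq:conv}
\int v(x+z)\,p(z)\,dz=\int v(w)\,p(w-x)\,dw
\end{equation}
is a polynomial in $x$ of degree at most $\deg p$. For each $z$ the map $K\mapsto\phi(K+z)$ is a valuation, so the first candidate is $\int_{\mathbb{R}^d}\phi(K+z)p(z)\,dz$. It diverges already for $\phi=1$ and any $p\ne0$, so it has to be truncated. The two obvious truncations fail.

\emph{Truncating the translation vector.} The integral $\int_{|z|\le T}\phi(K+z)p(z)\,dz$ is a valuation, but the substitution in \eqref{eq:conv} now moves the domain of integration. For $\phi([a,b])=\frac12(|a|+|b|)$, $p=1$ and $K=\{x\}$ the integral is $\int_{-T}^T|x+z|\,dz$. This equals $x^2+T^2$ for $|x|\le T$ and $2T|x|$ for $|x|\ge T$, which is not a polynomial.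

\emph{Discarding the translates that leave a ball.} Integrate $\phi(K+z)p(z)$ only over those $z$ with $K+z\subset B_\rho$. The truncation now depends on $K+z$ alone, so \eqref{eq:conv} applies and the result is polynomial under translations. But \eqref{eq:val} is lost. For $\phi=1$, $p=1$ the integral is $\max(2\rho-(b-a),0)$; for $K=[-2\rho,0]$, $L=[0,2\rho]$ the left side of \eqref{eq:val} is $0+2\rho$ and the right side is $0+0$.

We need a truncation that depends only on $K+z$, vanishes when $K+z$ is far away, and respects unions and intersections. The map $K\mapsto K\cap B_\rho$ commutes with both operations and preserves convexity, and this leads to \eqref{eq:def}. On the line we can compute the result. The set $[a+z,b+z]\cap[-\rho,\rho]$ is nonempty exactly for $-\rho-b\le z\le\rho-a$, and then it equals $[\max(a+z,-\rho),\min(b+z,\rho)]$. The left endpoint is $-\rho$ for $z\le-\rho-a$, and the right endpoint is $\rho$ for $z\ge\rho-b$. With $P'=p$ and $\phi$ as in \eqref{eq:line}, we get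
\begin{align*}
\phi_{\rho,p}([a,b])&=\int_{-\rho}^{\rho}f(w)\,p(w-a)\,dw+\int_{-\rho}^{\rho}g(w)\,p(w-b)\,dw\\
&\quad+f(-\rho)\big(P(-\rho-a)-P(-\rho-b)\big)+g(\rho)\big(P(\rho-a)-P(\rho-b)\big).
\end{align*}
This is a function of $a$ plus a function of $b$, hence a valuation. Replace $(a,b)$ by $(a+x,b+x)$: the two integrals are polynomials in $x$ of degree at most $\deg p$, and so are the two differences, in which the leading terms of $P$ cancel. If $p$ is close, on a large interval, to a narrow bump of mass one at the origin and $[a,b]$ lies well inside $[-\rho,\rho]$, then the integrals are close to $f(a)$ and $g(b)$. The differences are integrals of $p$ over intervals away from the origin, so they are small. The general proof has the same three parts.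

The cut has a price. For $\phi=1$ the map $K\mapsto\phi(K\cap B_\rho)$ is the indicator of the event that $K$ meets $B_\rho$, which is discontinuous. The integration over $z$ repairs this, because for a given $K$ the bad translations form a null set. For $\phi=1$ and $p=1$, in any dimension, $\phi_{\rho,p}(K)=\operatorname{vol}(K+B_\rho)$, which on the line is the continuous function $2\rho+(b-a)$.

\section{The averaged valuation}\label{sec:operator}

We first locate the discontinuities of the cut: they can occur only at sets that touch $B_\rho$ without entering its interior.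

\begin{lemma}\label{lem:cut}
Let $\rho>0$ and let $K_n\to K$ in $\mathcal{K}^d$.
\begin{itemize}
\item[(a)] If $K\cap B_\rho=\emptyset$, then $K_n\cap B_\rho=\emptyset$ for all large $n$.
\item[(b)] If $K$ contains a point $y_0$ with $|y_0|<\rho$, then $K_n\cap B_\rho\ne\emptyset$ for all large $n$, and $K_n\cap B_\rho\to K\cap B_\rho$ in $\mathcal{K}^d$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The disjoint compact sets $K$ and $B_\rho$ are at a distance $\delta>0$. For large $n$ we have $K_n\subset K+B_{\delta/2}$, and this set misses $B_\rho$.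

(b) There are points $x_n\in K_n$ with $x_n\to y_0$. They lie in $B_\rho$ for large $n$, so $K_n\cap B_\rho\neq\emptyset$. We check the two conditions of (F2) for the sets $K_n\cap B_\rho$. A limit of points $x_j\in K_{n_j}\cap B_\rho$ lies in $K$ because $K_n\to K$, and in $B_\rho$ because the ball is closed; this is (i). For (ii) let $y\in K\cap B_\rho$. If $|y|=\rho$, points of $K_n$ that converge to $y$ need not lie in the ball, so we first move $y$ inward. For $\theta\in(0,1]$ the point $y_\theta=(1-\theta)y+\theta y_0$ lies in $K$ by convexity, and $|y_\theta|\le(1-\theta)\rho+\theta|y_0|<\rho$. Points of $K_n$ that converge to $y_\theta$ lie in $B_\rho$ for large $n$. Hence $\limsup_n\operatorname{dist}(y,K_n\cap B_\rho)\le|y-y_\theta|=\theta|y-y_0|$. Letting $\theta\to0$ gives $\operatorname{dist}(y,K_n\cap B_\rho)\to0$, which is (ii).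
\end{proof}

We treat $V$-valued valuations from the start; a reader interested only in Theorem~\ref{thm:density} may take $V=\mathbb{C}$ and $\pi=1$. The integral \eqref{eq:def} is then a Bochner integral. Recall that $v:\mathbb{R}^d\to V$ is Bochner integrable if it is an almost everywhere limit of simple functions and $\int\|v\|<\infty$. The integral is linear, satisfies $\|\int v\|\le\int\|v\|$, commutes with bounded operators on $V$, and is unchanged by measure preserving substitutions.

\begin{proposition}\label{prop:operator}
Let $\phi:\mathcal{K}^d\to V$ be a continuous valuation, let $\rho>0$, and let $p$ be a real polynomial on $\mathbb{R}^d$. Then $\phi_{\rho,p}$, given by \eqref{eq:def}, is well defined and depends linearly on $\phi$. It is a continuous valuation, polynomial of degree at most $\deg p$. If $\phi$ is equivariant and $p(z)=q(|z|^2)$ for a polynomial $q$ in one variable, then $\phi_{\rho,p}$ is equivariant.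
\end{proposition}

\begin{proof}
For $K\in\mathcal{K}^d$ write $v_K(z)=\phi((K+z)\cap B_\rho)$, and let $M_\rho=\max_{\mathcal{K}(B_\rho)}\|\phi\|$, which is finite by (F1). Then $\|v_K\|\le M_\rho$ everywhere.

\emph{The integral exists.} The distance from the origin to $K+z$ is $\operatorname{dist}(-z,K)$. Put
\[
U_K=\{z:\operatorname{dist}(-z,K)<\rho\},\qquad N_K=\{z:\operatorname{dist}(-z,K)=\rho\}.
\]
Then $U_K$ is open, $U_K\cup N_K=-(K+B_\rho)$ is convex and compact, and $v_K=0$ outside it. The set $N_K$ lies in the boundary of $-(K+B_\rho)$. Indeed, let $z\in N_K$, let $y\in K$ be nearest to $-z$, and let $u=(-z-y)/\rho$. Since $K$ is convex, it lies in the half-space $\{x:\langle x-y,u\rangle\le0\}$, so $\operatorname{dist}(-z+\varepsilon u,K)\ge\rho+\varepsilon$ for all $\varepsilon>0$. By (F4), $N_K$ is null. For $z\in U_K$ the set $K+z$ has a point of norm less than $\rho$, so Lemma~\ref{lem:cut}(b), applied to $K+z_n\to K+z$, shows that $v_K$ is continuous on $U_K$. Such a function is a limit of simple functions on $U_K$: on each dyadic cube of side $2^{-n}$ contained in $U_K$ take the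 value of $v_K$ at the center, and take $0$ elsewhere. So $v_K$ is bounded, has bounded support and is an almost everywhere limit of simple functions. Hence $v_K\tilde p$ is integrable for every polynomial $\tilde p$. Linearity in $\phi$ is visible in \eqref{eq:def}.

\emph{Valuation.} Let $K,L,K\cup L\in\mathcal{K}^d$, fix $z$, and put $K'=(K+z)\cap B_\rho$, $L'=(L+z)\cap B_\rho$. Then
\[
\big((K\cup L)+z\big)\cap B_\rho=K'\cup L',\qquad\big((K\cap L)+z\big)\cap B_\rho=K'\cap L',
\]
and the first set is convex and compact, as an intersection of two such sets. If $K'$ and $L'$ are both nonempty, \eqref{eq:val} applies to them. If $K'=\emptyset$, then $K'\cup L'=L'$ and $K'\cap L'=\emptyset$, so both sides of \eqref{eq:val} equal $\phi(L')$ by the convention $\phi(\emptyset)=0$; the case $L'=\emptyset$ is symmetric. Thus $v_{K\cup L}+v_{K\cap L}=v_K+v_L$ pointwise. Multiply by $p$ and integrate.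

\emph{Continuity.} Let $K_n\to K$, with all these sets in $B_s$. The functions $v_{K_n}p$ and $v_Kp$ vanish outside $B_{s+\rho}$ and are bounded in norm by $M_\rho\max_{B_{s+\rho}}|p|$. Apply Lemma~\ref{lem:cut} to $K_n+z\to K+z$: part (b) gives $v_{K_n}(z)\to v_K(z)$ for $z\in U_K$, and part (a) gives it for $z\notin U_K\cup N_K$. So the convergence holds almost everywhere, and $\|\phi_{\rho,p}(K_n)-\phi_{\rho,p}(K)\|\le\int\|v_{K_n}-v_K\|\,|p|\,dz\to0$ by dominated convergence.

\emph{Polynomiality.} Since $v_{K+x}(z)=v_K(x+z)$, the substitution \eqref{eq:conv} gives $\phi_{\rho,p}(K+x)=\int v_K(w)\,p(w-x)\,dw$. Expand $p(w-x)=\sum_{|\alpha|\le\deg p}x^\alpha p_\alpha(w)$ with polynomials $p_\alpha$. Then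
\[
\phi_{\rho,p}(K+x)=\sum_{|\alpha|\le\deg p}x^\alpha\int_{\mathbb{R}^d}v_K(w)\,p_\alpha(w)\,dw ,
\]
and all the integrals exist by the first step.

\emph{Equivariance.} Let $g\in G$. Since $gB_\rho=B_\rho$, we have $(gK+gz)\cap B_\rho=g((K+z)\cap B_\rho)$, so $v_{gK}(gz)=\pi(g)v_K(z)$, also when the set is empty. Since $|\det g|=1$ and $p(gz)=p(z)$,
\[
\phi_{\rho,p}(gK)=\int v_{gK}(gz)\,p(gz)\,dz=\int\pi(g)v_K(z)\,p(z)\,dz=\pi(g)\,\phi_{\rho,p}(K).\qedhere
\]
\end{proof}

\begin{remark}
The group enters only in the last step, one element at a time, through $gB_\rho=B_\rho$, $|gz|=|z|$ and $|\det g|=1$. No averaging over $G$ takes place. This is why $G$ need not be closed and $\pi$ need not be continuous; only the boundedness of each operator $\pi(g)$ is used. For the trivial group, Theorem~\ref{thm:density} is a statement about all continuous valuations.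
\end{remark}

\section{Density of polynomial valuations}\label{sec:density}

From now on fix $R>0$ and put
\[
\rho=R+1,\qquad T=2R+1 .
\]
For $K\in\mathcal{K}(B_R)$ we have
\begin{equation}\label{eq:local}
(K+z)\cap B_\rho=\emptyset\ \text{ if }|z|>T,\qquad(K+z)\cap B_\rho=K+z\ \text{ if }|z|\le1 .
\end{equation}
Indeed, a point $y+z\in B_\rho$ with $y\in B_R$ forces $|z|\le R+\rho=T$, and $|z|\le1$ gives $K+z\subset B_{R+1}$. The first fact means that the growth of $p$ outside $B_T$ is irrelevant. The second means that the cut does nothing for small translations. So it suffices to make $p$ look, on $B_T$, like an approximate identity.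

\begin{proof}[Proof of Theorem~\ref{thm:density}]
By (F1) there is $R>0$ with $\mathcal{C}\subset\mathcal{K}(B_R)$. Let $M$ and $\omega$ be as in \eqref{eq:Momega}, put $\varepsilon'=\varepsilon/(M+1)$, and choose $\delta\in(0,1]$ with $\omega(\delta)\le\varepsilon'$.

The kernel must be a polynomial in $|z|^2$, so we approximate a radial bump in the variable $s=|z|^2$. Let $\eta_0(s)=c\max(\delta^2-s,0)$ and $\eta(z)=\eta_0(|z|^2)$, with $c>0$ chosen so that $\int\eta=1$. By the Weierstrass theorem there is a real polynomial $q$ with $|q-\eta_0|\le\varepsilon'/\operatorname{vol}(B_T)$ on $[0,T^2]$. Put $p(z)=q(|z|^2)$ and $\psi=\phi_{\rho,p}$. By Proposition~\ref{prop:operator}, $\psi$ is a continuous polynomial $G$-invariant valuation.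

Let $K\in\mathcal{K}(B_R)$. Write $p=(p-\eta)+\eta$ on $B_T$. Since $\eta$ is supported in $B_\delta\subset B_1$ and has mass one, \eqref{eq:local} gives
\[
\psi(K)-\phi(K)=\int_{B_T}\phi\big((K+z)\cap B_\rho\big)(p-\eta)(z)\,dz+\int_{B_\delta}\big(\phi(K+z)-\phi(K)\big)\eta(z)\,dz .
\]
The first integral is at most $M\varepsilon'$ in modulus. The second is at most $\omega(\delta)\le\varepsilon'$, since $\eta\ge0$. Hence $|\psi(K)-\phi(K)|\le(M+1)\varepsilon'=\varepsilon$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:closure}]
Theorem~\ref{thm:density} gives one inclusion. Conversely, let $\phi$ lie in the closure, so that on every compact set $\mathcal{C}$ it is a uniform limit of continuous $G$-invariant valuations. Taking $\mathcal{C}=\{K,L,K\cup L,K\cap L\}$ gives \eqref{eq:val}, and $\mathcal{C}=\{K,gK\}$ gives invariance. If $K_n\to K$, then $\mathcal{C}=\{K,K_1,K_2,\dots\}$ is compact and $\phi|_{\mathcal{C}}$ is continuous, so $\phi(K_n)\to\phi(K)$.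
\end{proof}

The corollary shows that continuity of $\phi$ cannot be dropped from Theorem~\ref{thm:density}. The restriction to compact families cannot be dropped either; see Remark~\ref{rem:global}.

\section{The rate of approximation}\label{sec:rate}

The proof above gives no control on the degree of $q$. For a rate we need a kernel of degree at most $k$ whose mass sits at scale $1/k$. The simplest nonnegative radial kernel, a multiple of $(1-|z|^2/T^2)^n$, is too wide. For $d=1$ and $T=1$ we have $\int_0^1r(1-r^2)^n\,dr=\frac1{2(n+1)}$ and $\int_0^1(1-r^2)^n\,dr\le\int_0^\infty e^{-nr^2}\,dr=\frac12\sqrt{\pi/n}$, so the mean of $|z|$ is at least $\sqrt{n/\pi}/(n+1)$, of order $n^{-1/2}$ and not $n^{-1}$. The function $\sin m\theta/(m\sin\theta)$ has a peak of width about $1/m$ at $\theta=0$, and for odd $m$ it is a polynomial of degree $m-1$ in $\sin\theta$. It decays slowly, so we raise it to a fixed even power; this also makes it nonnegative, and it costs only a constant factor in the degree.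

\begin{lemma}\label{lem:kernel}
Let $d,N\ge1$ be integers, $\ell=d+N$, $T>1$, and let $k\ge4\ell$ be an integer. There is a polynomial $p\ge0$ on $\mathbb{R}^d$ of degree at most $k$, of the form $p(z)=q(|z|^2)$, with
\[
\int_{B_T}p\,dz=1,\qquad\int_{B_T}|z|\,p\,dz\le\frac{C_1}{k},\qquad\int_{1<|z|\le T}p\,dz\le\frac{C_2}{k^N},
\]
where $C_1$ and $C_2$ depend only on $d$, $N$ and $T$.
\end{lemma}

\begin{proof}
\emph{The polynomial.} Let $m=2\lfloor k/(4\ell)\rfloor+1$. This is odd and at least $3$, and $2\ell(m-1)=4\ell\lfloor k/(4\ell)\rfloor\le k$. Also $m\ge k/(4\ell)$, because $x<\lfloor x\rfloor+1\le2\lfloor x\rfloor$ for $x\ge1$. Take imaginary parts in $e^{im\theta}=(\cos\theta+i\sin\theta)^m$. Only odd powers of $\sin\theta$ survive, and they come with even powers of $\cos\theta$ because $m$ is odd. Hence $\sin m\theta=\sin\theta\,Q_m(\sin^2\theta)$, where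
\[
Q_m(s)=\sum_{j=0}^{(m-1)/2}(-1)^j\binom{m}{2j+1}s^j(1-s)^{(m-1)/2-j}
\]
has degree at most $(m-1)/2$ and $Q_m(0)=m$. For example, $Q_3(s)=3-4s$. Put
\[
D(z)=\frac1m\,Q_m\big(|z|^2/T^2\big),\qquad I=\int_{B_T}D^{2\ell}\,dz,\qquad p=D^{2\ell}/I .
\]
Then $p\ge0$ is a polynomial in $|z|^2$ with $\deg p\le2\ell(m-1)\le k$ and $\int_{B_T}p=1$.

\emph{Pointwise bounds.} Let $\sigma=T/m$ be the width of the peak. For $0<|z|\le T$ write $|z|=T\sin\theta$ with $0<\theta\le\pi/2$; then $D(z)=\sin m\theta/(m\sin\theta)$, and $D(0)=1$. We claim that
\begin{equation}\label{eq:D}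
|D(z)|\le\min\big(1,\sigma/|z|\big)\ \text{ for }|z|\le T,\qquad D(z)\ge2/\pi\ \text{ for }|z|\le\sigma .
\end{equation}
The addition formula gives $|\sin(j+1)\theta|\le|\sin j\theta|+\sin\theta$, so $|\sin m\theta|\le m\sin\theta$ and $|D|\le1$. From $|\sin m\theta|\le1$ we get $|D(z)|\le1/(m\sin\theta)=\sigma/|z|$. For the lower bound use $\frac2\pi t\le\sin t\le t$ on $[0,\pi/2]$, where the left inequality holds by concavity. If $|z|\le\sigma$, then $\sin\theta\le1/m$, so $m\theta\le\frac\pi2m\sin\theta\le\frac\pi2$, and therefore $\sin m\theta\ge\frac2\pi m\theta\ge\frac2\pi m\sin\theta$.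

\emph{Integrals.} Let $\kappa=\operatorname{vol}(B_1)$, so that $|S^{d-1}|=d\kappa$. Since $\sigma\le T$, the lower bound in \eqref{eq:D} gives $I\ge(2/\pi)^{2\ell}\kappa\sigma^d$. In polar coordinates the upper bound gives, because $2\ell>d+1$,
\begin{align*}
\int_{B_T}|z|D^{2\ell}\,dz&\le d\kappa\Big(\int_0^\sigma r^d\,dr+\sigma^{2\ell}\int_\sigma^\infty r^{d-2\ell}\,dr\Big)=d\kappa\,\sigma^{d+1}\Big(\frac1{d+1}+\frac1{2\ell-d-1}\Big),\\
\int_{1<|z|\le T}D^{2\ell}\,dz&\le d\kappa\,\sigma^{2\ell}\int_1^\infty r^{d-1-2\ell}\,dr=\frac{d\kappa}{2\ell-d}\,\sigma^{2\ell}.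
\end{align*}
Dividing by $I$, we obtain $\int_{B_T}|z|\,p\le c_1\sigma$ and $\int_{1<|z|\le T}p\le c_2\sigma^{2\ell-d}$ with
\[
c_1=d\Big(\frac\pi2\Big)^{2\ell}\Big(\frac1{d+1}+\frac1{2\ell-d-1}\Big),\qquad c_2=\frac{d}{2\ell-d}\Big(\frac\pi2\Big)^{2\ell}.
\]
Finally $\sigma=T/m\le4\ell T/k$ and $2\ell-d=d+2N\ge N$. So $C_1=4\ell Tc_1$ and $C_2=c_2(4\ell T)^{d+2N}$ have the required property.
\end{proof}

To use the first moment of $p$ we compare $\omega(t)$ with $\omega(1/k)$ for all $t$.

\begin{lemma}\label{lem:omega}
For $t\ge0$ and $k\ge1$ we have $\omega(t)\le(1+kt)\,\omega(1/k)$.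
\end{lemma}

\begin{proof}
Let $K,K+z\subset B_{R+1}$ with $0<|z|\le t$. For $\lambda\in[0,1]$ and $y\in K$, the point $y+\lambda z=(1-\lambda)y+\lambda(y+z)$ lies in $B_{R+1}$ by convexity of the ball. So all the sets $K+\frac jnz$, $0\le j\le n$, are admissible in \eqref{eq:Momega}. For $n=\lceil kt\rceil\le1+kt$, consecutive sets differ by a translation of length at most $t/n\le1/k$. The triangle inequality gives $\|\phi(K+z)-\phi(K)\|\le n\,\omega(1/k)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rate}]
Replacing $N$ by $\lceil N\rceil$ only decreases $k^{-N}$, so we may assume that $N$ is an integer. Let $\ell=d+N$, $\rho=R+1$, $T=2R+1$.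

If $k<4\ell$, take $\psi_k=0$. The error is at most $M\le(4\ell)^NMk^{-N}$.

If $k\ge4\ell$, take $p$ from Lemma~\ref{lem:kernel} and put $\psi_k=\phi_{\rho,p}$. By Proposition~\ref{prop:operator} this is a continuous equivariant valuation, polynomial of degree at most $k$. It depends linearly on $\phi$, because $\rho$ and $p$ are determined by $d,N,R,k$. Let $K\in\mathcal{K}(B_R)$. By the first half of \eqref{eq:local} and $\int_{B_T}p=1$,
\[
\psi_k(K)-\phi(K)=\int_{B_T}\Big(\phi\big((K+z)\cap B_\rho\big)-\phi(K)\Big)\,p(z)\,dz .
\]
For $|z|\le1$ the bracket is $\phi(K+z)-\phi(K)$, of norm at most $\omega(|z|)\le(1+k|z|)\,\omega(1/k)$ by Lemma~\ref{lem:omega}. For $1<|z|\le T$ the cut may change the set, and we use only that the bracket has norm at most $2M$. Since $p\ge0$,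
\begin{align*}
\|\psi_k(K)-\phi(K)\|&\le\omega(1/k)\int_{B_T}(1+k|z|)\,p\,dz+2M\int_{1<|z|\le T}p\,dz\\
&\le(1+C_1)\,\omega(1/k)+2C_2Mk^{-N}.
\end{align*}
The theorem holds with $A=\max\big(1+C_1,\,2C_2,\,(4\ell)^N\big)$.
\end{proof}

The term $Mk^{-N}$ accounts for the translates that the ball may cut. Since $\omega(1/k)\to0$, Theorem~\ref{thm:rate} with $V=\mathbb{C}$ and $\pi=1$ contains Theorem~\ref{thm:density}.

\section{The order $1/k$ is optimal}\label{sec:lower}

On one-point sets a polynomial valuation is an ordinary polynomial, since $\psi(\{x\})=\psi(\{0\}+x)$. So a lower bound for valuations follows from a lower bound for functions, provided that a function that is hard to approximate occurs as $x\mapsto\phi(\{x\})$. Densities vanish on points and are of no use here, but Example~\ref{ex:support} with $F(t)=|t|$ produces a multiple of $|x|$.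

Let $E_k$ be the error of best uniform approximation of $|t|$ on $[-1,1]$ by real polynomials of degree at most $k$. By Bernstein's theorem \cite{bernstein}, the limit $\lim_{n\to\infty}2nE_{2n}$ exists and is positive. We deduce that
\begin{equation}\label{eq:beta}
\beta:=\inf_{k\ge1}kE_k>0 .
\end{equation}
First, $E_{2n+1}=E_{2n}$: if $\deg P\le2n+1$, the even part $\frac12(P(t)+P(-t))$ has degree at most $2n$ and approximates the even function $|t|$ at least as well as $P$. So $kE_k\ge2nE_{2n}$ for $k\in\{2n,2n+1\}$, and $\liminf_kkE_k>0$. Second, each $E_k$ is positive, because the polynomials of degree at most $k$ form a closed subspace of $C[-1,1]$ that does not contain $|t|$. These two facts give \eqref{eq:beta}.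

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
By Example~\ref{ex:support} with $F(t)=|t|$, the functional $\phi_0$ is a continuous $O(d)$-invariant valuation. By (F3), $\big||h_{K+z}(u)|-|h_K(u)|\big|\le|\langle z,u\rangle|\le|z|$ on $S^{d-1}$, so $\omega(t)\le|S^{d-1}|\,t$ for every $R$.

By the invariance of $du$ under $O(d)$,
\[
\phi_0(\{x\})=\int_{S^{d-1}}|\langle x,u\rangle|\,du=c_d|x|,\qquad c_d=\int_{S^{d-1}}|\langle e_1,u\rangle|\,du>0,
\]
where $e_1$ is a unit vector. Let $\psi$ be a polynomial valuation of degree at most $k$. Then $t\mapsto\psi(\{0\}+te_1)$ is a polynomial of degree at most $k$ with complex coefficients, and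
\[
P(s)=\frac{\operatorname{Re}\psi(\{Rse_1\})}{c_dR}
\]
is a real polynomial of degree at most $k$. The points $Rse_1$ with $|s|\le1$ lie in $B_R$, so
\[
\sup_{K\in\mathcal{K}(B_R)}|\phi_0(K)-\psi(K)|\ge\max_{|s|\le1}\big|c_dR|s|-c_dR\,P(s)\big|\ge c_dR\,E_k\ge\frac{c_dR\beta}{k}.
\]
This is the claim with $\gamma=c_dR\beta$. Of $\psi$ we used only that it is polynomial along the translates of one point, so neither continuity nor invariance was needed. In the other direction, Theorem~\ref{thm:rate} with $N=1$ gives approximants with error at most $A(|S^{d-1}|+M)/k$.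
\end{proof}

\begin{remark}\label{rem:global}
The valuation $\phi_0$ cannot be approximated by polynomial valuations uniformly on all of $\mathcal{K}^d$; the distance is always infinite. If $P(t)=\psi(\{te_1\})$ stayed at bounded distance from $c_d|t|$ on $\mathbb{R}$, then $P$ would grow at most linearly, so $P(t)=\alpha_1t+\alpha_0$. Boundedness as $t\to+\infty$ forces $\alpha_1=c_d$, and boundedness as $t\to-\infty$ forces $\alpha_1=-c_d$, which is impossible since $c_d>0$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{bernstein}
S.~Bernstein, Acta Math. \textbf{37} (1914).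

\bibitem{erratum}
\emph{Erratum: Rotation invariant valuations on convex sets},
\texttt{https://\allowbreak annals.math.princeton.edu/\allowbreak wp-content/\allowbreak uploads/\allowbreak annals-v166-n3-p08.pdf}

\bibitem{schneider}
Schneider, \emph{Convex Bodies: The Brunn--Minkowski Theory}.

\end{thebibliography}
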